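# Connected planar $\mathcal F$-deletion in single-exponential time

## 1. Two triple edges at the ends of a chain of four-cycles

Let $\theta_c$ be the graph on two vertices with $c$ parallel edges. Fix $q\ge 1$ and build a multigraph $G$ as follows. Take vertices $c_0,\dots,c_q$, and for each $i\in\{1,\dots,q\}$ two vertices $u_i,v_i$, each adjacent to both $c_{i-1}$ and $c_i$. This is a chain of $q$ four-cycles, consecutive ones sharing one vertex. Write $a=c_0$ and $b=c_q$. Add a vertex $a'$ joined to $a$ by three parallel edges, and a vertex $b'$ joined to $b$ by three parallel edges.

We want to delete few vertices so that no $\theta_3$ minor is left. A $\theta_3$ minor means two disjoint connected vertex sets $P,Q$ with three edges $e_1,e_2,e_3$ between them. In that case $e_1$ and $e_2$ lie on a cycle inside $P\cup Q$ that uses no other edge between $P$ and $Q$, and so do $e_1$ and $e_3$. Hence $e_1$ lies on two different cycles, and a graph in which every edge lies on at most one cycle has no $\theta_3$ minor. The chain of four-cycles is such a graph, so deleting $\{a,b\}$ is enough. One vertex is not enough, since the two triple edges are disjoint. The minimum is $2$, whatever $q$ is.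

Now require in addition that the deleted set $S$ induce a *connected* subgraph. It must meet $\{a,a'\}$ and $\{b,b'\}$, so $G[S]$ contains a path from one of these sets to the other. Every such path passes through all of $c_0,\dots,c_q$ and, for each $i$, through $u_i$ or $v_i$. Hence $|S|\ge (q+1)+q=2q+1$. Equality holds exactly for the $2^q$ sets consisting of all $c_i$ and one of $u_i,v_i$ for each $i$. All of these work: what remains is a set of isolated vertices.

Three things happened. The optimum jumped from $2$ to $2q+1$. Most of an optimal $S$ lies in a part of the graph where nothing needed to be hit. And there are exponentially many optimal solutions, so one cannot hope that a few vertices are forced. The price of connectivity is paid in $k=|S|$, and the question is whether one can find $S$ in time single-exponential in $k$, not just for $\theta_3$.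

## 2. Minors, treewidth, and the three theorems

Graphs are finite loopless multigraphs. A minor is obtained by deleting vertices and edges and contracting edges; parallel edges created by a contraction are kept, loops are discarded. Let $\mathcal F$ be a finite family of graphs, each with at least one vertex, that contains at least one planar graph. A graph is *$\mathcal F$-free* if it has no member of $\mathcal F$ as a minor.

**Definition (the problem).** In CONNECTED PLANAR $\mathcal F$-DELETION the input is a graph $G$ on $n$ vertices and an integer $k$. The question is whether there is $S\subseteq V(G)$ with $|S|\le k$ such that $G[S]$ is connected (the empty set counts as connected) and $G-S$ is $\mathcal F$-free.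

For example, $\mathcal F=\{\theta_1\}$ is connected vertex cover, $\mathcal F=\{\theta_2\}$ is connected feedback vertex set, and $\mathcal F=\{\theta_3\}$ is Section 1. The problem is posed in "On Approximate Compressions for Connected Minor-Hitting Sets"; its authors state that, to the best of their knowledge, a single-exponential algorithm is not known even for $\mathcal F=\{\theta_c\}$ with $c\ge 3$. The results of this lecture are the following.

**Theorem A.** For every finite $\mathcal F$ containing a planar graph, CONNECTED PLANAR $\mathcal F$-DELETION can be solved deterministically in time $2^{O_{\mathcal F}(k)}n^{O_{\mathcal F}(1)}$.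

**Theorem B.** Let $\mathcal F$ be finite and contain a planar graph. If some member of $\mathcal F$ is edgeless, the problem is solvable in polynomial time. Otherwise it has no $2^{o(k)}n^{O(1)}$-time algorithm, even on simple input graphs, unless the Exponential Time Hypothesis (ETH) fails.

**Theorem C.** Let $\mathcal G$ be a CMSO$_2$-definable class of multigraphs, all of treewidth at most a constant $w\ge 0$. Given $G$, $R\subseteq V(G)$, weights $\omega:V(G)\to\mathbb N$ and integers $k,d\ge 0$, one can find in time $2^{O(k)}|G|^{O(1)}$ (constants depend on $\mathcal G,w$) a set $S$ minimizing $\omega(S)=\sum_{v\in S}\omega(v)$ over all $S\supseteq R$ with $|S|\le k$, $G-S\in\mathcal G$ and $G[S]$ having at most $d$ components, or report that no such $S$ exists.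

Here $0\in\mathbb N$, and $|G|$ is the encoding length of the whole input, with edges listed one by one and weights in binary. CMSO$_2$ is monadic second-order logic with quantification over vertex sets and edge sets and with predicates for the cardinality of a set modulo a constant. "Forests with an even number of vertices" is such a class; it has treewidth at most $1$ and is not closed under minors.

Treewidth (tw), neighborhoods $N(\cdot)$ and degeneracy always refer to the underlying simple graph, and $pA$ means $p$ disjoint copies of $A$. We use these textbook facts.

* A simple graph with $y\ge1$ vertices and treewidth $\le w$ is $w$-degenerate. So it has at most $wy$ edges. It has at most $2^wy+1$ cliques, counting $\emptyset$: order the vertices so that each has at most $w$ later neighbors; a nonempty clique is its first vertex plus a subset of that vertex's later neighbors.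
* Treewidth does not increase when taking minors.
* For fixed $w$, Bodlaender's linear-time algorithm (SIAM J. Comput. 1996) finds a tree decomposition of width $\le w$ or reports that none exists.
* For each planar graph $H$, graphs without $H$ as a minor have treewidth bounded by a constant (Robertson–Seymour, Graph Minors V).

The last fact is where planarity enters: $\mathcal F$-free graphs have treewidth at most some constant $w$.

## 3. Connected vertex cover, and a dynamic program that is too large

Take $\mathcal F=\{\theta_1\}$ first, so that $G-S$ must be edgeless. Find a vertex cover $X$ with $|X|\le k$ by branching on an uncovered edge, in $2^k$ branches; if there is none, answer no. Guess $S_X=S\cap X$ and let $X'=X\setminus S_X$. Then $X'$ must be independent, and every vertex outside $X$ with a neighbor in $X'$ must be in $S$. Put $I=S_X\cup (N(X')\setminus X)$, and stop if $|I|>k$. If $I=\emptyset$ then, $X$ being a vertex cover, $G$ has no edges and $S=\emptyset$ works. Otherwise every remaining vertex has all its neighbors in $S_X$. So the *deletion* part is finished, and a pure *connectivity* problem is left: choose at most $k-|I|$ of the remaining vertices such that, together with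 $I$, they induce a connected graph. Process these vertices one at a time and remember, for each number of chosen vertices, which partitions of $I$ into connected pieces can arise. There may be more than $2^{O(k)}$ partitions, but Lemma 5 below shows that $2^{|I|-1}$ of them always suffice. This gives $2^{O(k)}n^{O(1)}$.

For general $\mathcal F$, a sensible person would try this. Find, ignoring connectivity, a set $X$ of at most $k$ vertices with $\mathrm{tw}(G-X)\le w$. Add $X$ to all bags: $G$ itself has a tree decomposition of width $\le w+k$. Run a dynamic program over it. For each bag, remember which of its vertices are deleted, how the deleted part is connected, and a finite *type* of the surviving part that tells how it behaves toward $\mathcal F$-minors when the rest of the graph is attached.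

Connectivity of the deleted part is harmless, again by Lemma 5. The attempt stops at the number of types. Take $\mathcal F=\{\theta_2\}$, so that the survivors must form a forest, and let the bag have $s$ surviving vertices $1,\dots,s$. For a partition $\pi$ of $\{1,\dots,s\}$ let $A_\pi$ be a forest in which the vertices of each block are joined to a private new center. If $\pi\ne\pi'$, some $i,j$ lie in one block of one partition and in different blocks of the other. Attaching a path $i,z,j$ with a new vertex $z$ creates a cycle in one of $A_\pi,A_{\pi'}$ and not in the other, so the two need different types. With $h=\lfloor s/2\rfloor$ there are at least $h^h$ partitions: make $1,\dots,h$ representatives of distinct blocks, assign $h+1,\dots,2h$ to them arbitrarily, and put a remaining element into the block of $1$. As $s$ can be of order $k$, a table with one entry per type is only bounded by a quantity that is at least $2^{\Omega(k\log k)}$.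

The vertex-cover case suggests the remedy. A part $U$ of the graph has two kinds of outside neighbors. *Deleted* neighbors are irrelevant for minors in $G-S$; they matter only for connectivity of $G[S]$, where many of them are affordable. *Surviving* neighbors are irrelevant for connectivity of $G[S]$; they matter only for types, where we can afford a constant number of them. So we aim for the following. After guessing $S$ on $O(k)$ vertices, the rest of $G$ shall split into $O(k)$ parts ("clusters") with no edges between them, each of treewidth $\le w$ and each with constantly many surviving outside neighbors, the number of deleted ones being unrestricted. Each cluster then has one of constantly many types. We do not combine types in a dynamic program, which would again involve a boundary of size $O(k)$. We *guess* the type of every cluster, with $2^{O(k)}$ possibilities, and test once whether the guess is good. What is left is connectivity.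

Throughout, for a constant $w\ge0$,
$$t=4w+2,\qquad \Lambda=\{1,\dots,t+w+1\}.$$

## 4. Types of boundaried graphs

**Definition (boundaried graphs).** A *boundaried graph* is a multigraph $A$ with a set $\partial A\subseteq V(A)$ labeled injectively by elements of $\Lambda$. The graph $A_1\oplus A_2$ is obtained from the disjoint union by identifying equally labeled boundary vertices, keeping all edges; its boundary is the union of the two. The operation $\oplus$ is associative and commutative. $\mathrm{fg}_\ell(A)$ ("forget $\ell$") unlabels the vertex with label $\ell$; it is $A$ if there is none.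

For example, let $A$ be a single edge with ends labeled $1,2$ and $B$ a path $1,z,2$ with $z$ unlabeled. Then $A\oplus B$ is a triangle with two labeled vertices, and $A\oplus A$ is $\theta_2$ with both vertices labeled.

**Definition (type system).** Let $\mathcal G$ be an isomorphism-closed class of multigraphs. A *type system* for $\mathcal G$ is an isomorphism-invariant map $\tau$ from boundaried graphs to a finite set such that $\tau(A)$ determines the label set of $\partial A$, and

* (T0) if $\partial A=\emptyset$, then $\tau(A)$ determines whether $A\in\mathcal G$;
* (T1) $\tau(A_1\oplus A_2)$ is determined by $\tau(A_1)$ and $\tau(A_2)$;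
* (T2) $\tau(\mathrm{fg}_\ell A)$ is determined by $\tau(A)$ and $\ell$.

Let $N_\tau$ be the number of values of $\tau$. For fixed $\mathcal G$ and $\Lambda$, the functions in (T0)–(T2) and the types of the empty graph, of single labeled vertices, and of single edges with two labeled ends are constant-size tables, built into our algorithms. From them one gets the type of any boundaried graph all of whose vertices are in the boundary, using $\oplus$ and adding edges one at a time.

**Lemma 1.** For every finite nonempty $\mathcal F$ the class of $\mathcal F$-free graphs has a type system.

The type will record how much of a minor model can already sit inside $A$. A *partial model* of $F$ in $A$ is a pair $(\varphi,\psi)$ with $\varphi:V(A)\to V(F)\cup\{\bot\}$ and an injective map $\psi:D\to E(A)$, $D\subseteq E(F)$, such that for $e=uv\in D$ the edge $\psi(e)$ joins a vertex of $\varphi^{-1}(u)$ to one of $\varphi^{-1}(v)$, and such that for each $v\in V(F)$: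

$(\ast)$ every component of $A[\varphi^{-1}(v)]$ meets $\partial A$, or $A[\varphi^{-1}(v)]$ is connected or empty.

So the *fiber* $\varphi^{-1}(v)$, a future branch set, may still be disconnected, but then each piece must be able to grow through the boundary. The *pattern* of the partial model is $(F,L,\varphi_0,\rho,W,D)$. Here $L$ is the label set of $\partial A$, and $\varphi_0$ is $\varphi$ on $L$. Further, $\rho$ is the partition of $\varphi_0^{-1}(V(F))$ in which two labels are together iff their vertices lie in the same component of some $A[\varphi^{-1}(v)]$. Finally $W=\{v:\varphi^{-1}(v)\neq\emptyset\}$. The type $\tau(A)$ is the set of all patterns of partial models of all $F\in\mathcal F$. There are finitely many patterns, hence finitely many types. The model $\varphi\equiv\bot$, $D=\emptyset$ shows that $L$ can be read off.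

*Example.* Let $F=\theta_2$ with vertices $u,v$ and edges $e,f$, and let $A$ be the edge $12$ and $B$ the path $1,z,2$. In $A$ take $\varphi(1)=\varphi(2)=u$; this gives $\rho=\{\{1,2\}\}$, $W=\{u\}$, $D=\emptyset$. In $B$ take $\varphi(1)=\varphi(2)=u$, $\varphi(z)=v$, and let $\psi$ send $e,f$ to the two edges; this gives $\rho=\{\{1\},\{2\}\}$, $W=\{u,v\}$, $D=\{e,f\}$. Together they form a full model of $\theta_2$ in the triangle, with joined partition $\{\{1,2\}\}$. If $A$ is replaced by two isolated vertices labeled $1,2$, the joined partition is $\{\{1\},\{2\}\}$. Label $1$ must then not be forgotten, since the piece $\{1\}$ of the fiber of $u$ would be cut off forever from the piece $\{2\}$.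

*Proof of Lemma 1.*

**Step 1: (T0).** This step reads off minors when there is no boundary. If $\partial A=\emptyset$, then $(\ast)$ says that each fiber is connected or empty. So $F$ is a minor of $A$ iff $(F,\emptyset,\emptyset,\emptyset,V(F),E(F))\in\tau(A)$.

**Step 2: (T2).** This step shows that one can see from a pattern whether a label may be forgotten. Condition $(\ast)$ for a smaller boundary implies $(\ast)$ for a larger one. So the partial models of $\mathrm{fg}_\ell A$ are exactly the partial models of $A$ that satisfy the stronger condition. If a fiber meets $\partial A$, then by $(\ast)$ in $A$ all its components do (either directly, or because it is connected), so its components correspond to its blocks of $\rho$. Only the fiber of the vertex labeled $\ell$ is affected by forgetting $\ell$. Say $\varphi_0(\ell)=v$. If $\{\ell\}\notin\rho$, every component of the fiber still meets the boundary. If $\{\ell\}\in\rho$, the component of $\ell$ no longer does, and the fiber must be connected, that is, $\varphi_0^{-1}(v)=\{\ell\}$. Hence the stronger condition holds iff $\varphi_0(\ell)=\bot$, or $\varphi_0(\ell)=v$ and ($\{\ell\}\notin\rho$ or $\varphi_0^{-1}(v)=\{\ell\}$). This is readable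 from the pattern, and the new pattern arises by deleting $\ell$ from $L,\varphi_0,\rho$.

**Step 3: the rule for (T1).** This step states how patterns combine. View $A_1,A_2$ as edge-disjoint subgraphs of $A=A_1\oplus A_2$ with $V(A_1)\cap V(A_2)=\partial A_1\cap\partial A_2$. We claim that the patterns of $A$ for $F$ are exactly those obtained from patterns $p_i=(F,L_i,\varphi_{0,i},\rho_i,W_i,D_i)\in\tau(A_i)$, $i=1,2$, with

* $\varphi_{0,1}=\varphi_{0,2}$ on $L_1\cap L_2$ and $D_1\cap D_2=\emptyset$, and
* for each $v$, with $f_i=\varphi_{0,i}^{-1}(v)$: if $f_1\cup f_2=\emptyset$, then $v\notin W_1\cap W_2$; if $f_1\cup f_2\ne\emptyset$, then $f_i=\emptyset$ implies $v\notin W_i$,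

by taking unions of $L_i,\varphi_{0,i},W_i,D_i$ and the join of $\rho_1,\rho_2$, where labels missing in one of them count as singletons there. This proves (T1).

**Step 4: from $A$ to $A_1,A_2$.** Here we show that each pattern of $A$ arises. Restrict a partial model $(\varphi,\psi)$ of $A$ to $A_1$ and $A_2$. Suppose a component $K$ of $A_i[\varphi^{-1}(v)\cap V(A_i)]$ misses $\partial A_i$. As $V(A_1)\cap V(A_2)\subseteq\partial A_i$, no vertex of $K$ lies in $A_{3-i}$. So all edges at $K$ lie in $A_i$, and $K$ misses $\partial A_{3-i}$ too. Hence $K$ is a component of $A[\varphi^{-1}(v)]$ missing $\partial A$, and by $(\ast)$ it is the whole fiber. So $(\ast)$ holds in $A_i$. The first listed condition is clear. For the second, suppose $f_1=f_2=\emptyset$ and $v\in W_1\cap W_2$, or $f_1\cup f_2\neq\emptyset$, $f_i=\emptyset$ and $v\in W_i$. In both cases some component of the fiber lies in one $A_i$, misses $\partial A$, and is not the whole fiber, which contradicts $(\ast)$.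

**Step 5: from $A_1,A_2$ to $A$.** Here we show that nothing else arises. Under the listed conditions the union of two partial models with patterns $p_1,p_2$ is well defined, and $\psi$ is injective because the edge sets are disjoint. For $(\ast)$: if $f_1\cup f_2=\emptyset$, the fiber lives in at most one $A_i$ and, not meeting the boundary, is connected or empty there. Otherwise on each side the fiber is empty or meets $\partial A_i$, so all its components on that side meet $\partial A_i$; every component of the fiber in $A$ contains one of these.

**Step 6: the partition.** It remains to check the join. Blocks of $\rho_i$ clearly stay together. Conversely, a path inside a fiber of $A$ between vertices of $\partial A$ splits into segments inside $A_1$ or $A_2$. A segment in $A_i$ ends at vertices of $V(A_1)\cap V(A_2)=\partial A_1\cap\partial A_2$ or at vertices of $\partial A\cap V(A_i)=\partial A_i$. So the ends of each segment lie in one block of $\rho_i$, and the partition of $A$ is the join. $\square$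

**Corollary 2.** Let $\tau$ be a type system for $\mathcal G$. If $\tau(A)=\tau(A')$, then for every boundaried $B$: $A\oplus B\in\mathcal G$ iff $A'\oplus B\in\mathcal G$ (as unlabeled graphs).

*Proof.* By (T1), $A\oplus B$ and $A'\oplus B$ have equal types. By (T2) this stays true after forgetting all labels of $\Lambda$. Now use (T0). $\square$

## 5. A few marked vertices leave small surviving neighborhoods

This section produces the $O(k)$ vertices on which $S$ is guessed. Two counting facts about bipartite graphs do the work.

**Lemma 3.** Let $B$ be a bipartite graph with sides $Y,Z$ and treewidth $\le w$.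
(i) If all $z\in Z$ have degree $\ge 2w+1$, then $|Z|\le |Y|$.
(ii) If the sets $N(z)$, $z\in Z$, are pairwise distinct, then $|Z|\le(w+2^w)|Y|+1$.

*Proof.* (i) We have $(2w+1)|Z|\le|E(B)|\le w(|Y|+|Z|)$, so $(w+1)|Z|\le w|Y|$.

(ii) If $Y=\emptyset$, all $N(z)$ are empty and $|Z|\le1$. Otherwise let $D$ be the edgeless graph on $Y$. While some remaining $z$ has two neighbors in $Y$ that are nonadjacent in the current $D$, contract $z$ into one of these two. This adds at least one new edge to $D$ and does not change the neighborhoods of the other $z$'s. Since $D$ is always a minor of $B$, it has at most $w|Y|$ edges, so there are at most $w|Y|$ steps. At the end the remaining sets $N(z)$ are distinct cliques of $D$, of which there are at most $2^w|Y|+1$. $\square$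

**Definition (LCA-closure).** Let $\mathcal T$ be a rooted tree and $x_1,\dots,x_m$ ($m\ge1$) distinct nodes in preorder. Their *LCA-closure* $\overline M$ consists of the $x_i$ and all lowest common ancestors $\mathrm{lca}(x_i,x_j)$.

If the $x_i$ are three leaves below a common root, $\overline M$ adds just the root. We use three properties.

(a) *$\overline M$ is closed under lca.* A subtree is an interval in preorder, so the lca of a set of nodes is the lca of its first and last element.

(b) *$|\overline M|\le 2m-1$.* Let $a=\mathrm{lca}(x_i,x_j)$ with $i<j$ and $a\neq x_i$. Then $x_i$ is in the subtree of a child $c$ of $a$, and $x_j$ is not. Let $l$ be the last index with $x_l$ in the subtree of $c$. Then $i\le l<j$, and $x_{l+1}$ is in the subtree of $a$ but not of $c$. So $a=\mathrm{lca}(x_l,x_{l+1})$. Thus every element of $\overline M$ is some $x_i$ or the lca of two consecutive ones.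

(c) *Every component $Q$ of $\mathcal T-\overline M$ is adjacent to at most two nodes of $\overline M$.* Let $b$ be the top node of $Q$. One such node may be the parent of $b$; the others are children of nodes of $Q$. Suppose two distinct $x,y\in\overline M$ have parents $x',y'\in Q$. If $x$ were an ancestor of $y$, the path from $b$ to $y'$, which lies in $Q$, would contain $x\in\overline M$, a contradiction. By symmetry $x,y$ are incomparable. Then $\mathrm{lca}(x,y)=\mathrm{lca}(x',y')$ lies on the path from $x'$ to $y'$, hence in $Q$. By (a) it also lies in $\overline M$, a contradiction.

**Lemma 4.** Let $\mathrm{tw}(G-X)\le w$, $S_X\subseteq X$, $X'=X\setminus S_X$. A polynomial-time procedure either fails or returns $M\subseteq V(G)\setminus X$ with $|M|\le 2(w+1)(k+|X'|)$ such that every component $C$ of $G-X-M$ satisfies $|N(C)\cap(X'\cup M)|\le t$. If there is $S$ with $|S|\le k$, $S\cap X=S_X$ and $\mathrm{tw}(G-S)\le w$, it does not fail.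

*Proof.*

**Step 1: the procedure.** We mark the lowest places where a connected piece sees many vertices of $X'$. Let $H=G-X$, with a rooted tree decomposition over $\mathcal T$ of width $\le w$. For a node $b$ let $V_b$ be the union of the bags in its subtree. Process the nodes in postorder, with $D=\emptyset$ initially. At $b$, if some component $K_b$ of $H[V_b\setminus D]$ has at least $2w+1$ neighbors in $X'$, mark $b$ and set $D:=D\cup V_b$. Let $m$ be the number of marked nodes. Fail if $m>k+|X'|$. Otherwise let $M_1$ be the LCA-closure of the marked nodes (empty if $m=0$), so $|M_1|\le 2m$, and let $M$ be the union of the bags of $M_1$. The bound on $|M|$ follows.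

**Step 2: no failure when a solution exists.** This is where $S$ is used. The $K_b$ are disjoint connected subgraphs of $G-X$, and at most $k$ of them meet $S$. Let $m'$ be the number of the others. Contract each of these to a vertex and keep $X'$, which is disjoint from $S$. This gives a bipartite minor of $G-S$ with sides $X'$ and the $m'$ contracted vertices, all of degree $\ge 2w+1$. By Lemma 3(i), $m'\le|X'|$, so $m\le k+|X'|$.

**Step 3: neighbors in $M$.** Let $C$ be a component of $H-M$. The nodes whose bags meet $C$ form a connected subset of $\mathcal T$ avoiding $M_1$, so they lie in one component $Q$ of $\mathcal T-M_1$. Let $u\in M$ be a neighbor of a vertex of $C$. The bag containing that edge belongs to $Q$, so $u$ lies in a bag of $Q$, and also in a bag of $M_1$. As the nodes whose bags contain $u$ form a subtree, $u$ lies in the bag of a node of $M_1$ adjacent to $Q$. By (c) there are at most two such nodes, so $|N(C)\cap M|\le2(w+1)$.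

**Step 4: neighbors in $X'$.** Let $b$ be the top node of $Q$; then $C\subseteq V_b$. We show that $C$ was still intact when $b$ was processed. Let $b'$ be marked before $b$ was processed. Then $b'\in M_1$, so $b'\notin Q$, and either $b'$ is a descendant of $b$ or the subtrees of $b$ and $b'$ are disjoint. In both cases the subtree of $b'$ is disjoint from $Q$: in the first case, a node $r\in Q$ below $b'$ would put $b'$ on the path from $b$ to $r$, which lies inside $Q$. So $C\cap V_{b'}=\emptyset$. Hence $C\subseteq V_b\setminus D$ when $b$ was processed. As $b\notin M_1$ was not marked, the component of $H[V_b\setminus D]$ containing $C$ had at most $2w$ neighbors in $X'$, so $|N(C)\cap X'|\le2w$. The total is at most $2(w+1)+2w=t$. $\square$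

Note that $N(C)\cap S_X$ is not bounded at all.

## 6. Few partitions suffice for connectivity

This section recalls, with proofs, the rank-based reduction of Bodlaender, Cygan, Kratsch and Nederlof (2015). For a finite set $U\ne\emptyset$ let $\Pi(U)$ be the set of partitions of $U$, and $\sqcup$ the join (transitive closure of the union of two equivalence relations). We think of $p\in\Pi(U)$ as the connection pattern of a partial solution and of $q$ as that of its unknown completion; together they connect everything iff $p\sqcup q=\{U\}$.

**Definition (representation).** For $\mathcal A,\mathcal A'\subseteq\Pi(U)\times\mathbb N$, the family $\mathcal A'$ *represents* $\mathcal A$ if for all $q\in\Pi(U)$ the values $\min\{a:(p,a)\in\mathcal A,\ p\sqcup q=\{U\}\}$ (with $\min\emptyset=\infty$) agree for $\mathcal A$ and $\mathcal A'$.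

Taking $q=\{U\}$ shows: if $\mathcal A\neq\emptyset$, then $\mathcal A'\ne\emptyset$.

**Lemma 5.** In time polynomial in $|\mathcal A|$, $2^{|U|}$ and the bit length of the weights one can find a representing $\mathcal A'\subseteq\mathcal A$ with $|\mathcal A'|\le2^{|U|-1}$.

*Proof.* Fix $u_0\in U$. For $p\in\Pi(U)$ let $c_p$ be the vector over $GF(2)$ indexed by the $2^{|U|-1}$ sets $V_1$ with $u_0\in V_1\subseteq U$, whose entry at $V_1$ is $1$ iff each block of $p$ is contained in $V_1$ or in $U\setminus V_1$. The product $c_p\cdot c_q$ counts, modulo 2, the sets $V_1\ni u_0$ that split no block of $p$ or of $q$, that is, no block of $p\sqcup q$. There are $2^{\#\mathrm{blocks}(p\sqcup q)-1}$ of them. So $c_p\cdot c_q=1$ iff $p\sqcup q=\{U\}$.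

Scan $\mathcal A$ by increasing weight and keep $(p,a)$ iff $c_p$ is not in the span of the vectors kept so far. The kept vectors are independent, so at most $2^{|U|-1}$ pairs are kept. If $(p,a)\in\mathcal A$ and $p\sqcup q=\{U\}$, then $c_p=\sum_i c_{p_i}$ with kept $p_i$ of weight $\le a$. From $c_p\cdot c_q=1$ we get $c_{p_i}\cdot c_q=1$ for some $i$, that is, $p_i\sqcup q=\{U\}$. As $\mathcal A'\subseteq\mathcal A$, the minima agree. $\square$

*Example.* Let $U=\{1,2,3\}$, $u_0=1$, with the sets $V_1$ in the order $\{1\},\{1,2\},\{1,3\},U$. Then $c_{1|2|3}=(1,1,1,1)$, $c_{12|3}=(0,1,0,1)$, $c_{13|2}=(0,0,1,1)$, $c_{1|23}=(1,0,0,1)$, $c_{123}=(0,0,0,1)$. The second, third and fourth vectors sum to the first. So $1|2|3$ may be dropped if the three two-block partitions are present at no larger weight. Indeed $1|2|3$ is completed only by $q=\{U\}$, which completes every partition.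

**Lemma 6.** Representation is preserved by unions, by adding a constant to the weights (as long as they stay in $\mathbb N$), and by applying the following to all members:
(i) for $v\notin U$ and $e\in\Pi(U\cup\{v\})$: $p\mapsto(p\cup\{\{v\}\})\sqcup e$;
(ii) for $v\in U$ with $U\setminus\{v\}\neq\emptyset$: discard $p$ if $\{v\}\in p$, otherwise delete $v$ from its block.
Moreover, (iii) if $\mathcal A',\mathcal B'$ represent $\mathcal A,\mathcal B$ over $U$, then $\{(p\sqcup p',a+a')\}$ over $\mathcal A'\times\mathcal B'$ represents the same over $\mathcal A\times\mathcal B$.

*Proof.* Unions and constants are clear. In each case we rewrite the test against $q$ as a test of $p$ against another partition.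

(i) For $q\in\Pi(U\cup\{v\})$ put $q''=e\sqcup q$. The image of $p$ joined with $q$ is $(p\cup\{\{v\}\})\sqcup q''$. If $\{v\}\in q''$, this is never one block. Otherwise it is one block iff $p\sqcup q'=\{U\}$, where $q'$ is the restriction of $q''$ to $U$: the element $v$ lies in a block of $q''$ with other elements and makes no connection beyond that block.

(ii) For $q\in\Pi(U\setminus\{v\})$: $p$ is not discarded and its image joined with $q$ is one block iff $p\sqcup(q\cup\{\{v\}\})=\{U\}$. If $\{v\}\in p$, the right side fails because $U\ne\{v\}$. Otherwise $v$ hangs on its block of $p$, and both conditions say the same.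

(iii) Since $(p\sqcup p')\sqcup q=p\sqcup(p'\sqcup q)$, for each fixed $(p',a')$ we may replace $\mathcal A$ by $\mathcal A'$ without changing any minimum. Then replace $\mathcal B$ by $\mathcal B'$ symmetrically. $\square$

## 7. All partial solutions inside one cluster

In this section and the next, $\mathcal G$ is an isomorphism-closed class of multigraphs of treewidth $\le w$ with a type system $\tau$ over $\Lambda$, and $R,\omega,k,d$ are as in Theorem C. Factors polynomial in $k$ and constant factors are absorbed in $2^{O(k)}|G|^{O(1)}$.

**The root element.** To handle "at most $d$ components" by connectivity, add a new element $a^{\ast}$, choose a set $D\subseteq S$, and join $a^{\ast}$ to all of $D$. If the resulting graph on $S\cup\{a^{\ast}\}$ is connected, each component of $G[S]$ contains a vertex of $D$, so there are at most $|D|$ components. Conversely, one vertex from each component gives such a $D$.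

**The setting.** Let $I,Y\subseteq V(G)$ be disjoint, $|I|\le k$, $D_I\subseteq I$. The set $I$ is the deleted and $Y$ the surviving part of the guess. Let $U\subseteq V(G)\setminus(I\cup Y)$ satisfy $\mathrm{tw}(G[U])\le w$ and $N(U)\subseteq I\cup Y$. Let $N=N(U)\cap Y$ satisfy $|N|\le t$, labeled injectively by $\{1,\dots,t\}$. Let $A_U$ be the boundaried graph with vertex set $N\cup U$, boundary $N$, and all edges of $G[N\cup U]$ having at least one end in $U$. (Edges inside $N$ are left out because other clusters may share them.) Put $I^{\ast}=I\cup\{a^{\ast}\}$. For $D'\subseteq Z\subseteq U$ let $\Gamma(Z,D')$ be the graph $G[I\cup Z]$ together with the vertex $a^{\ast}$ and edges $a^{\ast}v$ for $v\in D_I\cup D'$.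

For a type $\sigma$ and $0\le c,z\le k$, let $\mathcal A_U(\sigma,c,z)$ be the set of pairs $(\pi(Z,D'),\omega(Z))$ over all $D'\subseteq Z\subseteq U$ with $R\cap U\subseteq Z$, $|D'|=c$, $|Z|=z$, $\tau(A_U-Z)=\sigma$, and every component of $\Gamma(Z,D')$ meeting $I^{\ast}$. Here $\pi(Z,D')\in\Pi(I^{\ast})$ is the partition by components of $\Gamma(Z,D')$.

*Example.* Take $q=1$ in Section 1, $\mathcal F=\{\theta_3\}$, $R=\emptyset$, $\omega=0$, $k=3$, $I=\{a,b\}$, $Y=\emptyset$, $D_I=\{a\}$ and $U=\{a',b',u_1,v_1\}$. Then $G[U]$ is edgeless and $N=\emptyset$. For $|Z|\le1$ the graph $A_U-Z$ is edgeless with at least three vertices, and with the type of Lemma 1 all these graphs have one type $\sigma$: the patterns have $D=\emptyset$ and $W$ an arbitrary subset of the two vertices of $\theta_3$. With $c=z=0$ the only pair is $(\{a^{\ast},a\}|\{b\},0)$. With $c=0,z=1$, the choices $Z=\{a'\},\{b'\}$ give the same partition, and $Z=\{u_1\},\{v_1\}$ give $(\{a^{\ast},a,b\},0)$. The last is what we want: it corresponds to $S=\{a,b,u_1\}$ or $\{a,b,v_1\}$.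

**Nice decompositions.** A tree decomposition of width $\le w$ can be converted in polynomial time into one of width $\le w$ with empty root bag, empty leaf bags, and all other nodes of these kinds: introduce ($B_b=B_c\cup\{v\}$, $v\notin B_c$, one child $c$), forget ($B_b=B_c\setminus\{v\}$, $v\in B_c$, one child $c$), join ($B_b=B_{c_1}=B_{c_2}$). Each vertex $v$ gets a color $\lambda(v)\in\{t+1,\dots,t+w+1\}$, going top-down: the topmost bag containing $v$ is the bag of the child of the node forgetting $v$. Its at most $w$ other vertices lie in the parent bag and are already colored; choose a color different from theirs. A child bag is contained in its parent's bag or arises from it by adding such a newly colored vertex, so within each bag all colors are distinct. Thus bag vertices and $N$ together can be labeled injectively from $\Lambda$.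

**Lemma 7.** In time $2^{O(k)}|G|^{O(1)}$ one can compute, for all $\sigma,c,z$, subsets of $\mathcal A_U(\sigma,c,z)$ representing $\mathcal A_U(\sigma,c,z)$, each of size $\le 2^{|I|}$, each member stored with one witness $(Z,D')$.

*Proof.*

**Step 1: the table.** We define the families to be computed. Take a nice tree decomposition of $G[U]$ of width $\le w$ with coloring $\lambda$, and let $V_b$ be the union of the bags in the subtree of $b$. For $Z\subseteq V_b$ let $A_{b,Z}$ have vertex set $N\cup(V_b\setminus Z)$, boundary $N\cup(B_b\setminus Z)$ (vertices of $B_b$ labeled by $\lambda$), and all edges of $A_U-Z$ inside this vertex set with at least one end in $V_b\setminus B_b$. For $D'\subseteq Z\subseteq V_b$ call $(Z,D')$ *valid* at $b$ if every component of $\Gamma(Z,D')$ meets $I^{\ast}\cup(Z\cap B_b)$, and then let $\pi_b(Z,D')$ be the partition of $I^{\ast}\cup(Z\cap B_b)$ by components of $\Gamma(Z,D')$. For $P'\subseteq P\subseteq B_b$, a type $\sigma$ and $0\le c,z\le k$, let $\mathcal A_b(P,P',\sigma,c,z)$ be the set of pairs $(\pi_b(Z,D'),\omega(Z))$ over all valid $(Z,D')$ with $D'\subseteq Z\subseteq V_b$, $R\cap V_b\subseteq Z$, $Z\cap B_b=P$, $D'\cap B_b=P'$, $\tau(A_{b,Z})=\sigma$,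 $|D'|=c$, $|Z|=z$.

The next four steps express each such family through the families of the children. At one-child nodes we write $c$ also for the child; the counter is then named explicitly.

**Step 2: leaves.** This step starts the recursion. The only pair is $(\pi_0,0)$, where $\pi_0$ is the partition of $I^{\ast}$ by components of $\Gamma(\emptyset,\emptyset)$. It occurs at $P=P'=\emptyset$, both counters $0$, and the type of the edgeless graph on $N$.

**Step 3: introduce $v$, child $c$.** This step adds a vertex to the bag. The neighbors of $v$ in $V_c$ lie in $B_c$, and $V_b\setminus B_b=V_c\setminus B_c$.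

If $v\notin Z$ (allowed only if $v\notin R$), then $A_{b,Z}=A_{c,Z}\oplus(\text{single vertex labeled }\lambda(v))$, since $v$ has no neighbor in $V_c\setminus B_c$. Partitions, weights, counters and validity are unchanged.

If $v\in Z$, put $Z'=Z\setminus\{v\}$ and $D''=D'\setminus\{v\}$. Then $A_{b,Z}=A_{c,Z'}$. The graph $\Gamma(Z,D')$ arises from $\Gamma(Z',D'')$ by adding $v$ with neighbors $N(v)\cap(I\cup P)$, and also $a^{\ast}$ if $v\in D'$. A component of $\Gamma(Z',D'')$ missing $I^{\ast}\cup(P\setminus\{v\})$ is not adjacent to $v$, so it remains a component, missing $I^{\ast}\cup P$. Conversely, a component of $\Gamma(Z,D')$ missing $I^{\ast}\cup P$ does not contain $v$, so it is such a component of $\Gamma(Z',D'')$. Hence $(Z,D')$ is valid at $b$ iff $(Z',D'')$ is valid at $c$. Moreover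
$$\pi_b(Z,D')=(\pi_c(Z',D'')\cup\{\{v\}\})\sqcup e,$$
where all blocks of $e$ are singletons except possibly the block $\{v\}\cup(N(v)\cap(I\cup P))$, enlarged by $a^{\ast}$ if $v\in D'$. The weight increases by $\omega(v)$, the counter of $Z$ by $1$, and the counter of $D'$ by $1$ if $v\in D'$. This is an operation of Lemma 6(i).

**Step 4: forget $v$, child $c$.** This step removes a vertex from the bag and inserts its surviving edges. Here $V_b=V_c$ and $V_b\setminus B_b=(V_c\setminus B_c)\cup\{v\}$.

If $v\notin Z$, then $A_{b,Z}=\mathrm{fg}_{\lambda(v)}(A_{c,Z}\oplus\mathrm{St})$, where $\mathrm{St}$ is the graph on $\{v\}\cup(B_b\setminus P)\cup N$, all boundary, with all edges of $G$ between $v$ and the rest. Indeed the new edges are exactly those at $v$ without an end in $V_c\setminus B_c$. Everything else is unchanged.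

If $v\in Z$ (with $v\in D'$ or not), then $A_{b,Z}=A_{c,Z}$. The pair $(Z,D')$ is valid at $b$ iff it is valid at $c$ and $\{v\}\notin\pi_c(Z,D')$, because a component becomes bad exactly when $v$ was its only vertex in $I^{\ast}\cup(Z\cap B_c)$. The partition changes as in Lemma 6(ii), whose condition holds since $a^{\ast}$ remains in the ground set.

**Step 5: join, children $c_1,c_2$.** This step merges two subtrees. Put $Z_i=Z\cap V_{c_i}$ and $D_i=D'\cap V_{c_i}$. As $V_{c_1}\cap V_{c_2}=B_b$, we have $Z_1\cap Z_2=P$ and $D_1\cap D_2=P'$, and conversely any $(Z_1,D_1),(Z_2,D_2)$ with the same $P,P'$ arise from their union. There are no edges between $V_{c_1}\setminus B_b$ and $V_{c_2}\setminus B_b$. So the edge sets of $A_{c_1,Z_1}$ and $A_{c_2,Z_2}$ are disjoint, and $A_{b,Z}=A_{c_1,Z_1}\oplus A_{c_2,Z_2}$. The graph $\Gamma(Z,D')$ is the union of the $\Gamma(Z_i,D_i)$, which share exactly the vertices $I^{\ast}\cup P$. A component of $\Gamma(Z,D')$ missing $I^{\ast}\cup P$ lies in one $Z_i\setminus P$ and is a component of $\Gamma(Z_i,D_i)$, and conversely. So $(Z,D')$ is valid iff both $(Z_i,D_i)$ are. Splitting paths at the shared vertices gives $\pi_b(Z,D')=\pi_{c_1}(Z_1,D_1)\sqcup\pi_{c_2}(Z_2,D_2)$.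 The weight is $\omega(Z_1)+\omega(Z_2)-\omega(P)$, and the counters satisfy $|D'|=|D_1|+|D_2|-|P'|$ and $|Z|=|Z_1|+|Z_2|-|P|$.

**Step 6: running it with small families.** By Steps 2–5, each $\mathcal A_b(P,P',\sigma,c,z)$ is a union of images of child families (for joins, of products of child families) under the operations of Lemma 6, the types being updated by (T1) and (T2). Process the nodes bottom-up, applying Lemma 5 after each node and carrying witnesses along. By Lemma 6 the stored families represent the true ones, and they are subsets of them. The ground sets have size at most $|I|+w+2$, so each stored family has size $\le2^{|I|+w+1}$. There are at most $3^{w+1}N_\tau(k+1)^2$ families per node, and the families before reduction have size $2^{O(k)}$ up to constant factors. At the root, $B_b=\emptyset$ and $A_{b,Z}=A_U-Z$, so the families represent the $\mathcal A_U(\sigma,c,z)$, with size $\le2^{|I^{\ast}|-1}=2^{|I|}$. $\square$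

**Recognition.** Membership $G\in\mathcal G$ can be tested in polynomial time. If $\mathrm{tw}(G)>w$ (Bodlaender's algorithm), then $G\notin\mathcal G$. Otherwise take a nice tree decomposition of $G$ and compute bottom-up the types of the graphs $A_{b,\emptyset}$, with $N=\emptyset$ and $U=V(G)$, by the recurrences above. At the root this gives $\tau(G)$, and (T0) decides.

## 8. Guessing a type for every cluster

**Proposition 8.** Given $G,R,\omega,k,d$ and $X\subseteq V(G)$ with $|X|\le k+1$ and $\mathrm{tw}(G-X)\le w$, one can find in time $2^{O(k)}|G|^{O(1)}$ a set $S$ minimizing $\omega(S)$ over all *feasible* $S$, that is, $R\subseteq S$, $|S|\le k$, $G-S\in\mathcal G$ and $G[S]$ has at most $d$ components, or report that none exists.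

*Proof.*

**Step 1: guessing on $O(k)$ vertices.** This step separates the deleted from the surviving boundary. Branch over all $S_X\subseteq X$. Put $X'=X\setminus S_X$ and run the procedure of Lemma 4; abandon the branch on failure. Otherwise $|M|=O(k+1)$. Branch over all $I'\subseteq M$. Put $I=S_X\cup I'$ and $Y=X'\cup(M\setminus I')$; abandon if $|I|>k$ or $R\cap(X\cup M)\not\subseteq I$. Branch over all $D_I\subseteq I$.

**Step 2: forming clusters.** There may be very many components of $G-X-M$, so they are bundled. Group the components $C$ of $G-X-M$ into *clusters* by equality of the sets $N(C)\cap Y$. Let $U_1,\dots,U_\ell$ be the vertex sets of the clusters. Abandon if $\ell>k+(w+2^w)|Y|+1$; otherwise $\ell=O(k+1)$. Each $U_j$ satisfies the setting of Section 7, since $\mathrm{tw}(G[U_j])\le w$, $N(U_j)\subseteq X\cup M=I\cup Y$, and $|N(U_j)\cap Y|\le t$ by Lemma 4: all components of the cluster have the same neighbors in $Y$. There are no edges between different clusters. Run Lemma 7 on each $U_j$, obtaining families $\mathcal R_j(\sigma,c,z)$ representing $\mathcal A_{U_j}(\sigma,c,z)$.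

**Step 3: guessing types and testing once.** This step settles membership in $\mathcal G$. Branch over all tuples $(\sigma_1,\dots,\sigma_\ell)$ of types such that for every $j$ some $\mathcal R_j(\sigma_j,c,z)$ is nonempty; there are at most $N_\tau^\ell=2^{O(k+1)}$ tuples. Let $Z_j^0\subseteq U_j$ be the first component of a witness from one of these families, so $\tau(A_{U_j}-Z_j^0)=\sigma_j$. Abandon unless $G-(I\cup\bigcup_jZ_j^0)\in\mathcal G$, which is decided by Recognition. Call this the *test*.

**Step 4: the connectivity problem.** Now only connectivity is left, and the clusters are combined one by one. Let $\mathcal C_0(0,0)=\{(\pi_0,0)\}$, where $\pi_0$ is the partition of $I^{\ast}$ by components of $\Gamma(\emptyset,\emptyset)$, and let all other $\mathcal C_0(c,z)$ be empty. For $j=1,\dots,\ell$ and $0\le c,z\le k$ let $\mathcal C_j(c,z)$ be the result of Lemma 5 applied to the union, over $c=c'+c''$ and $z=z'+z''$, of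
$$\{(p\sqcup p',a+a'):(p,a)\in\mathcal C_{j-1}(c',z'),\ (p',a')\in\mathcal R_j(\sigma_j,c'',z'')\},$$
carrying witnesses along. Every entry $(\{I^{\ast}\},a)\in\mathcal C_\ell(c,z)$ with $c+|D_I|\le d$ and $z+|I|\le k$ yields the candidate $S=I\cup\bigcup_jZ_j$ from its witness, of weight $\omega(I)+a$. Output a candidate of minimum weight over all branches, or "none". There are $2^{O(k+1)}$ branches, each taking $2^{O(k+1)}|G|^{O(1)}$ time.

**Step 5: the exchange fact.** This justifies testing only one representative. Let $Z_j\subseteq U_j$ with $\tau(A_{U_j}-Z_j)=\sigma_j$ for all $j$. Then
$$G-\Big(I\cup\bigcup_j Z_j\Big)\in\mathcal G\iff G-\Big(I\cup\bigcup_j Z_j^0\Big)\in\mathcal G.$$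
To see this, replace $Z_j$ by $Z_j^0$ one index at a time. The current graph is $(A_{U_j}-Z_j)\oplus B$, where $B$ is the subgraph induced on $Y$ and the remaining vertices of the other clusters, with boundary $N(U_j)\cap Y$. Indeed every edge with an end in $U_j$ belongs to $A_{U_j}$, all other edges belong to $B$, and no edge joins two clusters. Corollary 2 applies.

**Step 6: soundness.** We show that every candidate is feasible. Stored entries come from genuine pairs. So a candidate comes from $D_j\subseteq Z_j\subseteq U_j$ with $R\cap U_j\subseteq Z_j$, $\tau(A_{U_j}-Z_j)=\sigma_j$, every component of $\Gamma(Z_j,D_j)$ meeting $I^{\ast}$, and $\pi_0\sqcup\bigsqcup_j\pi(Z_j,D_j)=\{I^{\ast}\}$. Put $D=D_I\cup\bigcup_j D_j$ and let $\Gamma_S$ be $G[S]$ plus $a^{\ast}$ plus the edges $a^{\ast}v$, $v\in D$. This is the union of $\Gamma(\emptyset,\emptyset)$ and the $\Gamma(Z_j,D_j)$, so it is connected. Hence every component of $G[S]$ contains a vertex of $D$, and $G[S]$ has at most $|D|=c+|D_I|\le d$ components. Moreover $|S|=z+|I|\le k$. We have $R\subseteq S$ because $R\cap(X\cup M)\subseteq I$ and $R\cap U_j\subseteq Z_j$. Finally $G-S\in\mathcal G$ by Step 5 and the test.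

**Step 7: completeness, the right branch survives.** Let $S$ be feasible. Consider the branch $S_X=S\cap X$. Since $G-S\in\mathcal G$, $\mathrm{tw}(G-S)\le w$, so Lemma 4 does not fail. Take $I'=S\cap M$. Then $S\cap(X\cup M)=I$, $S\cap Y=\emptyset$, $|I|\le k$ and $R\cap(X\cup M)\subseteq I$. Let $D\subseteq S$ contain one vertex from each component of $G[S]$, so $|D|\le d$, and take $D_I=D\cap I$. At most $k$ clusters meet $S$. From each other cluster take one component of $G-X-M$. Contracting these gives a bipartite minor of $G-S$ with one side $Y$ and with pairwise distinct neighborhoods on the other side. By Lemma 3(ii) there are at most $(w+2^w)|Y|+1$ of them. So the branch is not abandoned.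

**Step 8: completeness, a good candidate is found.** Let $Z_j=S\cap U_j$, $D_j=D\cap U_j$, $\sigma_j=\tau(A_{U_j}-Z_j)$. The graph $\Gamma_S$, defined as in Step 6, is connected by the choice of $D$. It is the union of $\Gamma(\emptyset,\emptyset)$ and the graphs $\Gamma(Z_j,D_j)$, which pairwise share exactly the vertex set $I^{\ast}$, as there are no edges between clusters. So every component of $\Gamma(Z_j,D_j)$ meets $I^{\ast}$; otherwise it would be a component of $\Gamma_S$ missing $a^{\ast}$. Hence $(\pi(Z_j,D_j),\omega(Z_j))\in\mathcal A_{U_j}(\sigma_j,|D_j|,|Z_j|)$, and $\pi_0\sqcup\bigsqcup_j\pi(Z_j,D_j)=\{I^{\ast}\}$. In particular $\mathcal R_j(\sigma_j,|D_j|,|Z_j|)\ne\emptyset$, so the tuple $(\sigma_j)_j$ is considered, and by Step 5 its test succeeds.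

By Lemma 6 and induction on $j$, $\mathcal C_\ell(c,z)$ with $c=\sum_j|D_j|$, $z=\sum_j|Z_j|$ represents the set of all combined pairs with these counter sums. Let $q$ be the partition of $I^{\ast}$ into singletons, for which $p\sqcup q=\{I^{\ast}\}$ means $p=\{I^{\ast}\}$. We conclude that $\mathcal C_\ell(c,z)$ contains $(\{I^{\ast}\},a)$ with $a\le\sum_j\omega(Z_j)$. Since $c+|D_I|=|D|\le d$ and $z+|I|=|S|\le k$, there is a candidate of weight $\omega(I)+a\le\omega(S)$. $\square$

## 9. Iterative compression and Theorem A

*Proof of Theorem A.*

**Step 1: bounded treewidth.** This step puts us into the setting of Proposition 8. Let $H\in\mathcal F$ be planar. Subdividing each edge of $H$ once gives a simple planar graph $H'$ having $H$ as a minor. So $\mathcal F$-free graphs have no $H'$ minor, and by Graph Minors V they have treewidth at most some constant $w\ge0$. Let $\mathcal G$ be the class of $\mathcal F$-free graphs; it has a type system by Lemma 1.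

**Step 2: bounded multiplicities.** This step makes $|G|$ polynomial in $n$. Let $\mu=\max(1,\max_{F\in\mathcal F}|E(F)|)$ and reduce every edge multiplicity to at most $\mu$ (when the input is read). This changes no answer: between two given vertices, a minor model of $F$ uses either one edge inside a branch set or at most $|E(F)|$ edges between two branch sets, and connectivity is unaffected. So $|G|=n^{O(1)}$. Take $\omega=0$ and $R=\emptyset$. We may assume $k\le n$.

**Step 3: a deletion set without connectivity.** This step provides $X$. Let $V(G)=\{v_1,\dots,v_n\}$, $G_i=G[\{v_1,\dots,v_i\}]$, $X_0=\emptyset$. Given $X_{i-1}$ with $|X_{i-1}|\le k$ and $G_{i-1}-X_{i-1}$ $\mathcal F$-free, apply Proposition 8 to $G_i$ and $X_{i-1}\cup\{v_i\}$ with $d=k$. A set of at most $k$ vertices induces at most $k$ components, so the component condition is void. If the answer is "none", then $G_i$, hence $G$, has no $\mathcal F$-deletion set of size $\le k$, and we answer NO. Otherwise we get $X_i$.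

**Step 4: connectivity.** Apply Proposition 8 to $G$ and $X=X_n$ with $d=1$, and answer YES iff it finds a set. The empty set has $0\le1$ components, in accordance with the convention. The total time is $2^{O_{\mathcal F}(k)}n^{O_{\mathcal F}(1)}$. $\blacksquare$

In particular $\mathcal F=\{\theta_c\}$ is covered for all $c$.

## 10. A vertex cover reduction showing that $2^{o(k)}$ is too fast

ETH says that for some $\delta>0$, 3-SAT on $N$ variables cannot be solved in time $2^{\delta N}N^{O(1)}$. We use its consequence that VERTEX COVER has no $2^{o(|V|+|E|)}$-time algorithm (Impagliazzo–Paturi–Zane 2001, with the standard linear-size reduction from 3-SAT).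

*Proof of Theorem B.*

**Step 1: an edgeless member.** This is the easy case. If $\mathcal F$ contains an edgeless graph with $r$ vertices and $G-S$ is $\mathcal F$-free, then $|V(G)\setminus S|\le r-1$. Try all $n^{O(r)}$ sets $V(G)\setminus S$. After truncating multiplicities as in Section 9, each $G-S$ has constant size, so this is polynomial time.

From now on every member of $\mathcal F$ has an edge. Let $\mathcal G$ be the class of $\mathcal F$-free graphs.

**Step 2: a gadget that forces deletion.** We look for a harmless graph that becomes forbidden when one vertex is attached. Let $K_{j,m}$ be the simple complete bipartite graph with sides of sizes $j$ and $m$, where $K_{0,m}$ is $m$ isolated vertices. Let $j\ge0$ be maximal such that $pK_{j,m}\in\mathcal G$ for all $p,m\ge1$. This exists. First, $j=0$ qualifies, as edgeless graphs are in $\mathcal G$. Second, for $F\in\mathcal F$ the graph $K_{|V(F)|,|E(F)|}$ has $F$ as a minor: identify the first side with $V(F)$, give each edge $e=uv$ of $F$ a private vertex of the other side, contract it into $u$, and delete superfluous edges. So qualifying $j$ satisfy $j<|V(F)|$. Fix constants $p,m\ge1$ with $pK_{j+1,m}\notin\mathcal G$.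

For $\mathcal F=\{\theta_c\}$ with $c\ge2$ we get $j=1$, since stars are $\theta_c$-free while $K_{2,c}$ contains $\theta_c$; here $p=1$, $m=c$ will do. For $\mathcal F=\{2\theta_2\}$ (two disjoint cycles) again $j=1$, but $p=1$ will not do: any two cycles of $K_{2,m}$ share both vertices of the small side. With $p=2$, $m=2$ it works. So $p$ must be allowed to exceed $1$, and the construction has to tolerate $p-1$ undeleted terminals.

**Step 3: the construction.** Let $(G_0,k')$ be an instance of VERTEX COVER with $|E(G_0)|\ge1$ and $k'\le|V(G_0)|$; all others are trivial. Let $G_1=pG_0$, so its vertex cover number is $\mathrm{vc}(G_1)=p\,\mathrm{vc}(G_0)$. Build $G$ as follows: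

* take the vertex set $V(G_1)$, made independent;
* add terminals $T=\{t_e^i:e\in E(G_1),1\le i\le p\}\cup\{r^i:1\le i\le p\}$, where each $t_e^i$ is adjacent to both ends of $e$ and each $r^i$ is adjacent to all of $V(G_1)$;
* with $k=|T|+pk'$, give each $s\in T$ its own $k+1$ disjoint copies of $K_{j,m}$, and join $s$ to all vertices of their $m$-sides.

Each private copy together with $s$ contains a $K_{j+1,m}$. The graph $G$ is simple and of polynomial size, and
$$k\le p(p|E(G_0)|+1)+p|V(G_0)|=O(|V(G_0)|+|E(G_0)|).$$

**Step 4: from a vertex cover to a connected solution.** Let $C_0$ be a vertex cover of $G_0$ with $|C_0|\le k'$, let $C$ be the union of its $p$ copies (so $C\ne\emptyset$), and $S=T\cup C$. Then $|S|\le k$. The graph $G[S]$ is connected: every $r^i$ is adjacent to all of $C$, and every $t_e^i$ has a neighbor in $C$. What remains consists of disjoint copies of $K_{j,m}$ and isolated vertices. This is a subgraph of some $p'K_{j,m}\in\mathcal G$, so $G-S\in\mathcal G$.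

**Step 5: from a connected solution to a vertex cover.** Let $S$ be a connected solution with $|S|\le k$. For each $s\in T\setminus S$ one of its $k+1$ private copies avoids $S$, giving a $K_{j+1,m}$ in $G-S$; these are disjoint for distinct $s$. As $pK_{j+1,m}\notin\mathcal G$, we get $|T\setminus S|\le p-1$. So for each $e\in E(G_1)$ some $t_e^i\in S$, and some $r^{i'}\in S$. Deleting the two ends of $e$ separates $t_e^i$, with its private copies, from $r^{i'}$. Connectivity of $G[S]$ forces $S$ to contain an end of $e$. Thus $C=S\cap V(G_1)$ is a vertex cover of $G_1$ with $|C|\le k-(|T|-(p-1))=pk'+p-1$. So $p\,\mathrm{vc}(G_0)\le pk'+p-1$, and hence $\mathrm{vc}(G_0)\le k'$.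

A $2^{o(k)}n^{O(1)}$ algorithm would therefore solve VERTEX COVER in time $2^{o(|V|+|E|)}$, which is impossible under ETH. $\blacksquare$

## 11. Weights, prescribed vertices, and CMSO$_2$-definable targets

*Proof of Theorem C.* Proposition 8 already handles $R,\omega,d$. Two things are missing: a type system for $\mathcal G$, and the set $X$.

**Step 1: a type system from logic.** For boundaried graphs write $A\sim A'$ if they have the same label sets and, for every boundaried $B$, $A\oplus B\in\mathcal G\iff A'\oplus B\in\mathcal G$ (as unlabeled graphs). Courcelle's theorem, in its Myhill–Nerode form (Courcelle 1990; Courcelle–Engelfriet, *Graph Structure and Monadic Second-Order Logic*, 2012), states that for CMSO$_2$-definable $\mathcal G$ and finite $\Lambda$ the relation $\sim$ has finitely many classes. Let $\tau(A)$ be the class of $A$. For (T0) take $B$ empty. For (T1), if $A_1\sim A_1'$, then $(A_1\oplus A_2)\oplus B=A_1\oplus(A_2\oplus B)$ gives $A_1\oplus A_2\sim A_1'\oplus A_2$; argue symmetrically for $A_2$. For (T2), as unlabeled graphs,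
$$\mathrm{fg}_\ell A\oplus B=A\oplus\mathrm{fg}_\ell B,$$
because on both sides no vertex is identified along $\ell$ and all other identifications agree. So $A\sim A'$ implies $\mathrm{fg}_\ell A\sim\mathrm{fg}_\ell A'$.

**Step 2: the set $X$.** The class $\mathcal G$ need not be closed under taking subgraphs, so we compress for a larger class. By Graph Minors XX, the graphs of treewidth $\le w$ are exactly the $\mathcal F_w$-free graphs for a finite set $\mathcal F_w$ of simple graphs, nonempty because large grids have treewidth $>w$. By Lemma 1 this class has a type system, and its members have treewidth $\le w$. We may assume $k\le|V(G)|$. If there is a feasible $S$, then $S$ is an $\mathcal F_w$-deletion set of size $\le k$. So the loop of Section 9, Step 3 (Proposition 8 for the class of $\mathcal F_w$-free graphs, with $d=k$, $R=\emptyset$, $\omega=0$) finds $X$ with $|X|\le k$ and $\mathrm{tw}(G-X)\le w$, or correctly reports that no feasible set exists.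

**Step 3: the final call.** Apply Proposition 8 for $\mathcal G$ to $G,R,\omega,k,d$ and $X$; its output is the required set or the report that none exists. $\blacksquare$
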